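# The Schur property for functions of compact support in the Fourier algebra

## Compact support and weak convergence: a guess and its first tests

A Banach space $X$ has the **Schur property** if every weakly convergent sequence in $X$ converges in norm. The space $\ell^1$ has it, by Schur's theorem. An infinite-dimensional Hilbert space does not, because an orthonormal sequence is weakly null and consists of unit vectors.

Let $G$ be a locally compact group and $A(G)$ its Fourier algebra, a commutative Banach algebra of continuous functions on $G$ whose definition is recalled in the next section. For a closed set $K\subseteq G$ put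
$$A_K(G)=\{u\in A(G):\operatorname{supp}u\subseteq K\},$$
a closed ideal of $A(G)$, with the norm of $A(G)$. It is known that when $G$ is abelian, compact or discrete, $A_K(G)$ has the Schur property for every compact $K$. The question, taken from the document NR46306 of the University of Alberta (https://era.library.ualberta.ca/items/25b247b0-dd45-4bf5-9ccb-4c358e9b7965/view/9475389e-c221-459a-9878-63796887b719/NR46306.pdf), is a conjecture: *for every locally compact $G$ and every compact $K\subseteq G$, the space $A_K(G)$ has the Schur property.*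

The answer one would first guess is yes. The reasoning behind the guess is that a bump can be pushed off to infinity by translation, keeping its norm while converging weakly to $0$, and that a compact $K$ leaves no room for this. Let us test the guess.

**Test 1: $G$ discrete.** A compact $K$ is finite, so $A_K(G)$ is finite-dimensional, and weak and norm convergence coincide.

**Test 2: $G=\mathbb R$, without and with the support condition.** Here $A(\mathbb R)=\{\hat F:F\in L^1(\mathbb R)\}$ with $\hat F(x)=\int F(t)e^{-itx}\,dt$ and $\|\hat F\|=\|F\|_1$, and the dual is $L^\infty(\mathbb R)$. Translating $\hat F$ by $n$ multiplies $F(t)$ by $e^{int}$. By the Riemann–Lebesgue lemma $\int\varphi(t)F(t)e^{int}\,dt\to0$ for each $\varphi\in L^\infty$, so the translates are weakly null with constant norm. Thus $A(\mathbb R)$ itself is not Schur.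

Now let $K\subset\mathbb R$ be compact and let $u_n=\hat F_n\in A_K(\mathbb R)$ be weakly null, $\|F_n\|_1\le D$. Testing against $t\mapsto e^{-itx}$ gives $u_n(x)\to0$ for each $x$. Since $|u_n|\le D\,1_K$, dominated convergence gives $\|u_n\|_1\to0$, and Fourier inversion gives $\|F_n\|_\infty\le\frac1{2\pi}\|u_n\|_1\to0$. Hence $\int_{|t|\le R}|F_n|\to0$ for every $R$: *the mass of $F_n$ leaves every bounded window of frequencies.* Suppose $\|F_n\|_1\ge\delta>0$ along a subsequence. Start with $R_0=0$. Given $R_{k-1}$, choose $n_k>n_{k-1}$ in the subsequence with $\int_{|t|\le R_{k-1}}|F_{n_k}|<\delta/8$, and then $R_k>R_{k-1}$ with $\int_{|t|>R_k}|F_{n_k}|<\delta/8$. Let $\varphi\in L^\infty$ be $\overline{F_{n_k}}/|F_{n_k}|$ (and $0$ where $F_{n_k}=0$) on $R_{k-1}<|t|\le R_k$, for each $k$. Then $\|\varphi\|_\infty\le1$ and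
$$\operatorname{Re}\int\varphi F_{n_k}\ \ge\ \Big(\|F_{n_k}\|_1-\tfrac\delta4\Big)-\tfrac\delta4\ \ge\ \tfrac\delta2\quad\text{for all }k,$$
which contradicts weak nullity. So $A_K(\mathbb R)$ is Schur.

**Test 3: $G$ compact.** By Peter–Weyl theory $A(G)$ is the $\ell^1$-direct sum, over the irreducible representations $\pi$, of trace-class spaces on the finite-dimensional spaces $H_\pi$, up to a scaling of each block. If $(u_n)$ is weakly null, each block component tends to $0$, because the block is finite-dimensional. So the mass leaves every finite set of blocks, and the argument of Test 2 runs with finite sets of blocks in place of windows. Hence $A(G)$ is Schur, and so is its closed subspace $A_K(G)$.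

The guess survives. There is one reason for doubt: in general $A(G)$ is the predual of a noncommutative von Neumann algebra, and the predual of $B(\ell^2)$, the trace class, is *not* Schur. Its "rows" are Hilbert spaces, as we shall see. So a general proof has to find windows without a dual group, and has to survive noncommutativity.

## The algebra $A(G)$, its dual $VN(G)$, and two-sided finite sets

Fix a left Haar measure $dx$ on $G$, write $|E|=\int_E dx$, and let $\Delta$ be the modular function, so that
$$\int f(xy)\,dx=\Delta(y)^{-1}\int f,\qquad \int f(x^{-1})\Delta(x^{-1})\,dx=\int f. \tag{1}$$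
Inner products are linear in the first variable. On $L^2(G)$ put $\lambda(g)\xi(x)=\xi(g^{-1}x)$ and $\lambda(f)=\int f(t)\lambda(t)\,dt$ for $f\in L^1(G)$. Let $VN(G)=\lambda(G)''$. Write $u_{\xi,\eta}(g)=\langle\lambda(g)\xi,\eta\rangle$ and $\check u(x)=u(x^{-1})$. Norms without an index are norms of $A(G)$, of $L^2(G)$ for vectors $\xi,\eta,\zeta$, and operator norms. The following facts are standard (Eymard, Bull. SMF 92 (1964)).

* $A(G)=\{u_{\xi,\eta}:\xi,\eta\in L^2(G)\}\subseteq C_0(G)$. Always $\|u_{\xi,\eta}\|\le\|\xi\|\|\eta\|$, each $u\in A(G)$ has a representation $u=u_{\xi,\eta}$ with $\|u\|=\|\xi\|\|\eta\|$, and $\|u\|_\infty\le\|u\|$.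
* $A(G)^*=VN(G)$ through $\langle T,u_{\xi,\eta}\rangle=\langle T\xi,\eta\rangle$. In particular $\langle\lambda(x),u\rangle=u(x)$.
* $A(G)$ is isometrically a closed ideal of $B(G)=C^*(G)^*$, where $\langle f,u\rangle=\int fu$ for $f\in L^1(G)$. If $\pi$ is a continuous unitary representation, $\langle\pi(\cdot)\xi,\eta\rangle$ lies in $B(G)$ with norm at most $\|\xi\|\|\eta\|$, and every element of $B(G)$ has this form.
* Every nonempty open set contains the support of some nonzero $u\in A(G)$, and $A(G)\cap C_c(G)$ is dense in $A(G)$.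
* $\check u_{\xi,\eta}=u_{\bar\eta,\bar\xi}$, so $u\mapsto\check u$ is an isometry of $A(G)$, mapping $A_K(G)$ onto $A_{K^{-1}}(G)$. Left and right translations are isometries of $A(G)$.

**Definition (two-sided finite).** A closed set $K\subseteq G$ is two-sided finite if $|K|<\infty$ and $|K^{-1}|=\int_K\Delta^{-1}\,dx<\infty$.

Compact sets are two-sided finite, and so is the noncompact set $\bigcup_{n\ge1}[n,n+2^{-n}]\subset\mathbb R$. For a set that is finite on one side only, take the group of pairs $(a,b)$, $a>0$, $b\in\mathbb R$, with $(a,b)(a',b')=(aa',ab'+b)$. Its left Haar measure is $a^{-2}\,da\,db$. Substituting $\alpha=aa'$, $\beta=ab'+b$ gives $\int f(xy)\,dx=a'\int f$ for $y=(a',b')$, so $\Delta(a,b)=1/a$. The closed set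
$$K_0=[2,\infty)\times[0,1]\quad\text{has}\quad |K_0|=\int_2^\infty\frac{da}{a^2}=\frac12,\qquad |K_0^{-1}|=\int_2^\infty a\,\frac{da}{a^2}=\infty . \tag{2}$$

If $K$ is two-sided finite and $u\in A_K(G)$, then $|u|\le\|u\|_\infty1_K$ gives
$$\|u\|_2\le\|u\|_\infty|K|^{1/2},\qquad \|\check u\|_2\le\|u\|_\infty|K^{-1}|^{1/2}. \tag{3}$$

The guess is right, in the following form.

> **Theorem A.** If $K$ is two-sided finite (in particular, compact), then $A_K(G)$ has the Schur property, for every locally compact group $G$.

So the conjecture is true. We prove this first; three companion theorems (B, C, D) follow.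

**Module actions.** For $S\in VN(G)$ and $u\in A(G)$ define $S\cdot u$ and $u\cdot S$ by
$$\langle T,S\cdot u\rangle=\langle TS,u\rangle,\qquad \langle T,u\cdot S\rangle=\langle ST,u\rangle\qquad(T\in VN(G)).$$
Then $S\cdot u_{\xi,\eta}=u_{S\xi,\eta}$, because both sides pair with $T$ to $\langle TS\xi,\eta\rangle$; likewise $u_{\xi,\eta}\cdot S=u_{\xi,S^*\eta}$. So both lie in $A(G)$. One checks on the definition that $S_1\cdot(S_2\cdot u)=(S_1S_2)\cdot u$, that $(u\cdot S_1)\cdot S_2=u\cdot(S_1S_2)$, that the two actions commute, that $\langle S_2TS_1,u\rangle=\langle T,S_1\cdot u\cdot S_2\rangle$, and that $\|S\cdot u\|,\|u\cdot S\|\le\|S\|\|u\|$. Pairing with $\lambda(g)$ gives, for $f\in C_c(G)$,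
$$(\lambda(f)\cdot u)(g)=\int f(t)u(gt)\,dt,\qquad (u\cdot\lambda(f))(g)=\int f(t)u(tg)\,dt. \tag{4}$$
For $G=\mathbb R$ and $u=\hat F$, both expressions equal $\int \hat f(s)F(s)e^{-isg}\,ds$: acting by $\lambda(f)$ multiplies $F$ by $\hat f$. So the operators $\lambda(f)$ are the frequency windows of Test 2, and they exist on every group.

## Smoothing is controlled by the $L^2$-norm

In Test 2 the window killed the sequence because $u_n\to0$ in a norm on functions and Fourier inversion transferred this to $F_n$. The replacement for inversion is the following lemma.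

**Lemma 1.** Let $f\in C_c(G)$ and $u\in A(G)$.

(a) If $u\in L^2(G)$, then $\lambda(f)\cdot u=u_{f,\bar u}$, so $\|\lambda(f)\cdot u\|\le\|f\|_2\|u\|_2$.

(b) $(u\cdot\lambda(f))^\vee=\lambda(f^\sharp)\cdot\check u$ with $f^\sharp(t)=f(t^{-1})\Delta(t^{-1})\in C_c(G)$. Hence if $\check u\in L^2(G)$, then $\|u\cdot\lambda(f)\|\le\|f^\sharp\|_2\|\check u\|_2$.

*Proof.* (a) Substituting $x=gt$ in (4) gives $\int f(t)u(gt)\,dt=\int f(g^{-1}x)u(x)\,dx=\langle\lambda(g)f,\bar u\rangle$.

(b) By (4), then $u(tg^{-1})=\check u(gt^{-1})$, then the second formula of (1),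
$$(u\cdot\lambda(f))(g^{-1})=\int f(t)\check u(gt^{-1})\,dt=\int f(t^{-1})\Delta(t^{-1})\check u(gt)\,dt=(\lambda(f^\sharp)\cdot\check u)(g).$$
Now apply (a) to $\check u$ and $f^\sharp$, and use that $u\mapsto\check u$ is isometric. $\square$

We need windows that are positive contractions and nearly fix two given vectors.

**Lemma 2.** Given $\xi,\eta\in L^2(G)$ and $\varepsilon>0$, there is $f\in C_c(G)$ such that $h=\lambda(f)$ satisfies $0\le h\le1$, $\|h\xi-\xi\|\le\varepsilon$ and $\|h\eta-\eta\|\le\varepsilon$.

*Proof.* By continuity of $t\mapsto\lambda(t)\zeta$, choose a symmetric neighborhood $U$ of $e$ with $\|\lambda(t)\zeta-\zeta\|\le\varepsilon/2$ for $t\in U$, $\zeta\in\{\xi,\eta\}$. Take $0\le k\in C_c(G)$ with $\operatorname{supp}k\subseteq U$ and $\int k=1$, put $k^*(s)=\Delta(s^{-1})\overline{k(s^{-1})}$ and $f=k^**k\in C_c(G)$. Since $\lambda(k^*)=\lambda(k)^*$, we get $h=\lambda(f)=\lambda(k)^*\lambda(k)\ge0$, and $\|\lambda(k)\|\le\|k\|_1=1$ gives $h\le1$. Also $k^*\ge0$, $\int k^*=\int k=1$ by (1), and $\operatorname{supp}k^*\subseteq U^{-1}=U$.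 Averaging the inequality on $U$ against $k$ or $k^*$ gives $\|\lambda(k)\zeta-\zeta\|\le\varepsilon/2$ and $\|\lambda(k^*)\zeta-\zeta\|\le\varepsilon/2$. Hence
$$\|h\zeta-\zeta\|\le\|\lambda(k^*)(\lambda(k)\zeta-\zeta)\|+\|\lambda(k^*)\zeta-\zeta\|\le\tfrac\varepsilon2+\tfrac\varepsilon2=\varepsilon.\qquad\square$$

## A cut-off on one side, and the factor $\sqrt2$

Here is the first plan. Let $(u_n)\subset A_K(G)$ be weakly null with $|K|<\infty$. As in Test 2, $\|u_n\|_2\to0$, so by Lemma 1(a) $\lambda(f)\cdot u_n\to0$ for every $f\in C_c(G)$: the sequence escapes every window. Given $v=u_{\xi,\eta}$, we want a window $p$ with $p\xi\approx\xi$, and we want to glue a functional $T$ norming $v$ to a functional $T_n$ norming $u_n$. For the sake of the heuristic let $p$ be a projection. Then $S=Tp+T_n(1-p)$ should satisfy $\langle S,v\rangle\approx\|v\|$ and $\langle S,u_n\rangle\approx\|u_n\|$. In the commutative case $\|S\|\le1$. This would give $\|v+u_n\|\approx\|v\|+\|u_n\|$, and iteration would produce $\ell^1$-behavior.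

In general the plan stops at the norm of $S$. Since $p(1-p)=0$,
$$SS^*=TpT^*+T_n(1-p)T_n^*,\qquad\text{so only}\qquad\|S\|\le\sqrt2 .$$
The loss is real. On $B(\ell^2)$ put $\omega_{\xi,\eta}(T)=\langle T\xi,\eta\rangle$, and let $v=\omega_{e_1,e_1}$, $u_n=\omega_{e_n,e_1}$. If $p$ is the projection onto $\operatorname{span}(e_1,\dots,e_m)$, then $p\cdot u_n=\omega_{pe_n,e_1}=0$ for $n>m$, so $u_n$ escapes all these windows from the left. But $\sum a_nu_n=\omega_{\sum a_ne_n,\,e_1}$ has norm $(\sum|a_n|^2)^{1/2}$. In particular $\|v+u_n\|=\sqrt2$ for $n\ge2$, and $(u_n)$ spans a Hilbert space: it is weakly null and not norm null. What goes wrong is visible on the other side: $u_n\cdot p=\omega_{e_n,pe_1}=u_n$ never becomes small.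

The same happens inside $A(G)$. Take the group and the set $K_0$ of (2), $h=(2,0)$ with $\Delta(h)=\frac12$, and $C=[1,2]\times[0,1]$. Then $Ch^n=[2^n,2^{n+1}]\times[0,1]\subseteq K_0$ for $n\ge1$. Let $0\ne u=u_{\xi,\eta}\in A(G)$ have support in $\operatorname{int}C$, and put $u_n(g)=u(gh^{-n})\in A_{K_0}(G)$. We check four things.

* $\|u_n\|=\|u\|$, since translations are isometries.
* By (1), $\|u_n\|_2^2=\Delta(h)^n\|u\|_2^2=2^{-n}\|u\|_2^2\to0$, so $\lambda(f)\cdot u_n\to0$ for all $f\in C_c(G)$.
* $u_n=u_{\lambda(h^{-n})\xi,\eta}$, so for $T\in VN(G)$ we have $\langle T,u_n\rangle=\langle\lambda(h^{-n})\xi,T^*\eta\rangle=u_{\xi,T^*\eta}(h^{-n})\to0$, because $u_{\xi,T^*\eta}\in C_0(G)$ and $h^{-n}=(2^{-n},0)$ leaves every compact set. So $(u_n)$ is weakly null.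
* $\check u_n(g)=\check u(h^ng)$, so $\|\check u_n\|_2=\|\check u\|_2$ does not tend to $0$.

Hence $A_{K_0}(G)$ is not Schur although $|K_0|<\infty$, and control from the left alone cannot prove Theorem A. What is available for a two-sided finite $K$, and in particular for every compact $K$, is control from *both* sides, the right-hand side coming from Lemma 1(b). So we consider the following condition on a bounded sequence $(u_n)\subset A(G)$:
$$\|\lambda(f)\cdot u_n\|\to0\quad\text{and}\quad\|u_n\cdot\lambda(f)\|\to0\qquad\text{for every }f\in C_c(G). \tag{5}$$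

## Two-sided gluing gives asymptotic additivity

With two-sided control we may glue by a sandwich. For a projection $p$ the operator $pTp+(1-p)T_n(1-p)$ is block diagonal, so its norm is at most $1$. Our windows $h=\lambda(f)$ are positive contractions and need not be projections; we replace the pair $(p,1-p)$ by $(h,b)$ with $h^2+b^2=1$.

**Proposition 3 (asymptotic additivity).** If $(u_n)$ is bounded and satisfies (5), then for every $v\in A(G)$,
$$\|v+u_n\|-\|v\|-\|u_n\|\to0.$$

*Proof.* The expression is $\le0$ by the triangle inequality, so we need a lower bound for its $\liminf$. Write $v=u_{\xi,\eta}$ and fix $\varepsilon\in(0,1)$.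

**Step 1: the glued functional.** The purpose is a contraction that imitates a norming functional of $v$ inside the window and one of $u_n$ outside it. Take $f$ and $h=\lambda(f)$ from Lemma 2 and put $b=(1-h^2)^{1/2}\in VN(G)$. By Hahn–Banach choose $T,T_n\in VN(G)$ of norm $\le1$ with $\langle T,v\rangle=\|v\|$ and $\langle T_n,u_n\rangle=\|u_n\|$. Put
$$Z_n=hTh+bT_nb\in VN(G).$$
Define $W:L^2\to L^2\oplus L^2$ by $W\zeta=(h\zeta,b\zeta)$. Then $W^*W=h^2+b^2=1$ and $Z_n=W^*(T\oplus T_n)W$, so $\|Z_n\|\le1$.

**Step 2: evaluation at $v$.** We show that $Z_n$ nearly norms $v$. We have $\langle Z_n,v\rangle=\langle Th\xi,h\eta\rangle+\langle T_nb\xi,b\eta\rangle$. For the first term,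
$$|\langle Th\xi,h\eta\rangle-\langle T\xi,\eta\rangle|\le|\langle T(h\xi-\xi),h\eta\rangle|+|\langle T\xi,h\eta-\eta\rangle|\le\varepsilon(\|\xi\|+\|\eta\|),$$
and $\langle T\xi,\eta\rangle=\|v\|$. For the second, $\|b\xi\|^2=\langle(1+h)(1-h)\xi,\xi\rangle\le2\|(1-h)\xi\|\|\xi\|\le2\varepsilon\|\xi\|$, likewise $\|b\eta\|^2\le2\varepsilon\|\eta\|$, so the term is at most $2\varepsilon(\|\xi\|\|\eta\|)^{1/2}$ in modulus.

**Step 3: evaluation at $u_n$.** We show that $Z_n$ asymptotically norms $u_n$; here both halves of (5) are used. We have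
$$\langle Z_n,u_n\rangle=\langle T,h\cdot u_n\cdot h\rangle+\langle T_n,b\cdot u_n\cdot b\rangle .$$
The first term is at most $\|h\cdot u_n\|\to0$ in modulus. For the second we compare $b\cdot u_n\cdot b$ with $u_n$. Let $\psi(s)=s/(1+\sqrt{1-s^2})$, a continuous function from $[0,1]$ to $[0,1]$. Since $1-\sqrt{1-s^2}=s^2/(1+\sqrt{1-s^2})=s\psi(s)$, functional calculus gives $1-b=\psi(h)h=h\psi(h)$. Therefore
$$u_n-b\cdot u_n\cdot b=(1-b)\cdot u_n+b\cdot u_n\cdot(1-b)=\psi(h)\cdot(h\cdot u_n)+b\cdot\big((u_n\cdot h)\cdot\psi(h)\big)$$
has norm at most $\|h\cdot u_n\|+\|u_n\cdot h\|\to0$. As $\langle T_n,u_n\rangle=\|u_n\|$, we conclude $\langle Z_n,u_n\rangle-\|u_n\|\to0$.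

**Step 4: conclusion.** We combine the two evaluations. Since $\|Z_n\|\le1$, $\|v+u_n\|\ge\operatorname{Re}\langle Z_n,v+u_n\rangle$, so
$$\liminf_n\big(\|v+u_n\|-\|v\|-\|u_n\|\big)\ge-\varepsilon(\|\xi\|+\|\eta\|)-2\varepsilon(\|\xi\|\|\eta\|)^{1/2}.$$
Here $\varepsilon\in(0,1)$ was arbitrary; let $\varepsilon\to0$. $\square$

## Subsequences that span $\ell^1$, and the proof of Theorem A

Iterating Proposition 3 with errors whose product converges gives an $\ell^1$-subsequence. Because there is no loss of a fixed factor at each stage, the iteration is harmless.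

**Lemma 4.** Let $(u_n)$ be bounded, satisfy (5), and have $\inf_n\|u_n\|=c>0$. Let $v\in A(G)$ and $\varepsilon\in(0,1)$. Then there is a subsequence with
$$\Big\|a_0v+\sum_{k\le N}a_ku_{n_k}\Big\|\ge(1-\varepsilon)\Big(|a_0|\|v\|+\sum_{k\le N}|a_k|\|u_{n_k}\|\Big)\quad\text{for all }N\text{ and all scalars }a_k. \tag{6}$$

*Proof.* Put $\varepsilon_j=\varepsilon2^{-j}$, so that $\prod_j(1-\varepsilon_j)\ge1-\sum_j\varepsilon_j=1-\varepsilon$. Let $D=\sup_n\|u_n\|$.

**Step 1: one more vector.** The purpose is to add a single $u_n$ to a finite-dimensional space. Let $F\subset A(G)$ be a finite-dimensional subspace and $\theta\in(0,1)$. We claim that for all large $n$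
$$\|x+au_n\|\ge(1-\theta)(\|x\|+|a|\|u_n\|)\quad\text{for all }x\in F\text{ and all scalars }a. \tag{7}$$
The case $a=0$ is trivial, and dividing by $a$ otherwise reduces to $a=1$. Put $R=2D/\theta$. If $\|x\|\ge R$, then $\theta\|x\|\ge2D\ge2\|u_n\|$, so $\|x+u_n\|\ge\|x\|-\|u_n\|\ge(1-\theta)\|x\|+\|u_n\|$, which is more than (7). On the compact ball $\{x\in F:\|x\|\le R\}$ consider $\phi_n(x)=\|x+u_n\|-\|x\|-\|u_n\|$. These functions are $2$-Lipschitz and tend to $0$ pointwise by Proposition 3, hence uniformly: make $|\phi_n|$ small on a finite net and use the Lipschitz bound in between. So for large $n$ we have $\phi_n\ge-\theta c\ge-\theta\|u_n\|$ on the ball, that is, $\|x+u_n\|\ge\|x\|+(1-\theta)\|u_n\|$, which again gives (7).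

**Step 2: induction.** We now choose the subsequence. Apply Step 1 to $F=\operatorname{span}(v)$, $\theta=\varepsilon_1$ to get $n_1$. Given $n_1<\dots<n_j$, apply it to $F=\operatorname{span}(v,u_{n_1},\dots,u_{n_j})$, $\theta=\varepsilon_{j+1}$ to get $n_{j+1}>n_j$. Peeling off $u_{n_N},u_{n_{N-1}},\dots,u_{n_1}$ with (7), we obtain (6) with $\prod_{j\le N}(1-\varepsilon_j)\ge1-\varepsilon$ in front. $\square$

**Proof of Theorem A.** Let $K$ be two-sided finite and $u_n\to u$ weakly in $A_K(G)$. Replacing $u_n$ by $u_n-u$ we may assume $u=0$.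

**Step 1: weakly null sequences satisfy (5).** This is where the support condition enters. A weakly convergent sequence is bounded, say $\|u_n\|\le D$, and $u_n(x)=\langle\lambda(x),u_n\rangle\to0$ for every $x\in G$. Also $|u_n|\le D\,1_K$ and $|\check u_n|\le D\,1_{K^{-1}}$, and $|K|,|K^{-1}|<\infty$. By dominated convergence $\|u_n\|_2\to0$ and $\|\check u_n\|_2\to0$. By Lemma 1(a) and (b), $(u_n)$ and all its subsequences satisfy (5).

**Step 2: contradiction with Mazur's theorem.** We show that a norm bounded below is incompatible with weak nullity. Suppose $\|u_n\|\not\to0$ and pass to a subsequence with $\|u_n\|\ge\delta>0$. By Lemma 4 with $v=0$, $\varepsilon=\frac12$, a further subsequence satisfies $\|\sum a_ku_{n_k}\|\ge\frac\delta2\sum|a_k|$ for all finitely supported scalars. So every convex combination of the $u_{n_k}$ has norm at least $\delta/2$. But $(u_{n_k})$ is weakly null, and by Mazur's theorem it has convex combinations of arbitrarily small norm. Hence $\|u_n\|\to0$. $\blacksquare$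

Compact sets are two-sided finite, so the conjecture is proved.

## Weak* limits in $A_K(G)$ and the constant $\frac12$

In Theorem A the condition (5) came from pointwise convergence. Much less is enough: weak* convergence. On $\mathbb T$, for example, $A(\mathbb T)=B(\mathbb T)=\ell^1(\mathbb Z)$ is the dual of $C^*(\mathbb T)=c_0(\mathbb Z)$. The characters $u_n(x)=e^{inx}$ are the unit vectors of $\ell^1(\mathbb Z)$, weak*-null but nowhere pointwise null, and $\|v+u_n\|\to\|v\|+1$ for $v\in\ell^1(\mathbb Z)$. The general statement is as follows.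

> **Theorem B.** Let $K$ be two-sided finite.
> 1. $A_K(G)$ is weak\*-closed in $B(G)=C^*(G)^*$, hence a dual space. Every bounded sequence in it has a weak\*-convergent subsequence.
> 2. If $(u_n)\subset A_K(G)$ is weak\*-null and $v\in A(G)$, then $\|v+u_n\|-\|v\|-\|u_n\|\to0$.
> 3. ("1-strong Schur") If $(u_n)\subset A_K(G)$ is bounded and $\|u_n-u_m\|\ge\delta>0$ for $n\ne m$, then for every $\varepsilon>0$ there is a subsequence with $\|\sum a_ku_{n_k}\|\ge(\frac\delta2-\varepsilon)\sum|a_k|$ for all finitely supported scalars $(a_k)$. The factor $\frac12$ is optimal whenever $\dim A_K(G)=\infty$.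

In $\ell^1$ the unit vectors are $2$-separated and satisfy the lower estimate with constant $1=\frac22$, which illustrates part 3.

**Proof of part 1.**

**Step 1: weak\*-closedness.** We show that a weak*-limit inherits the support and stays in $A(G)$. By the Krein–Šmulian theorem it suffices that the unit ball of $A_K(G)$ is weak*-closed in $B(G)$. Let $u_\alpha\in A_K(G)$, $\|u_\alpha\|\le1$, $u_\alpha\to v\in B(G)$ weak*. Then $\|v\|\le1$. For $f\in C_c(G)$ supported off $K$, $\int fv=\lim\int fu_\alpha=0$, so the continuous function $v$ vanishes off $K$. Since $v$ is bounded and $|K|<\infty$, $v\in L^2(G)$. For $k\in C_c(G)$ the function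
$$v_k(g)=\int k(t)v(gt)\,dt=\int k(g^{-1}x)v(x)\,dx=\langle\lambda(g)k,\bar v\rangle$$
therefore lies in $A(G)$. Write $v=\langle\pi(\cdot)\xi,\eta\rangle$ with $\pi$ a continuous unitary representation. Then $v_k=\langle\pi(\cdot)\pi(k)\xi,\eta\rangle$, so $\|v_k-v\|_{B(G)}\le\|\pi(k)\xi-\xi\|\|\eta\|$. This is arbitrarily small for $k\ge0$ with $\int k=1$ and support near $e$. As $A(G)$ is norm-closed in $B(G)$, $v\in A(G)$, and thus $v\in A_K(G)$. A weak*-closed subspace of a dual space is a dual space.

**Step 2: sequential compactness.** Since $C^*(G)$ may be nonseparable, we extract the subsequence in $L^2(G)$ instead. Let $(u_n)$ be bounded in $A_K(G)$. By (3) it is bounded in $L^2(G)$, so a subsequence converges weakly in $L^2(G)$ to some $w$. By Banach–Alaoglu and Step 1, that subsequence has a weak*-cluster point $v\in A_K(G)$. For $f\in C_c(G)$, along the subsequence $\int fu_n\to\int fw$, while $\int fv$ is a cluster point of the same numbers. So $\int fv=\int fw$, and $\int fu_n\to\int fv$ along the subsequence. As $C_c(G)$ is dense in $C^*(G)$ and $(u_n)$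 is bounded, the subsequence is weak*-convergent to $v$. $\square$

**Proof of part 2.** By uniform boundedness $\|u_n\|\le D$ for some $D$. By Proposition 3 it suffices to verify (5).

**Step 1: reduction to the left action.** We use inversion to halve the work. All we shall use is that $(u_n)$ is bounded in $A_K(G)$ with $K$ two-sided finite and that $\int fu_n\to0$ for all $f\in C_c(G)$. By (1), $\int f\check u_n=\int f^\sharp u_n\to0$, so $(\check u_n)\subset A_{K^{-1}}(G)$ has the same properties. By Lemma 1(b), $\|u_n\cdot\lambda(f)\|=\|\lambda(f^\sharp)\cdot\check u_n\|$. So it is enough to prove $\|\lambda(f)\cdot u_n\|\to0$ for $f\in C_c(G)$ under these properties.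

**Step 2: $L^2$-convergence after one smoothing.** We no longer know that $\|u_n\|_2\to0$; we show it for $c_n=\lambda(f)\cdot u_n$. By (4), $c_n(g)=\int u_n(x)f(g^{-1}x)\,dx$, and this tends to $0$ for each $g$, because $x\mapsto f(g^{-1}x)$ is in $C_c(G)$. For a dominating function put $E=\bigcup_n\{u_n\neq0\}\subseteq K$, which is open, and $\sigma$-compact because $u_n\in C_0(G)$. Then
$$|c_n(g)|\le\Phi(g):=D\int_E|f(g^{-1}x)|\,dx\le D\|f\|_1 .$$
The function $\Phi$ is continuous, since $g\mapsto\lambda(g)|f|$ is continuous into $L^1(G)$. By left invariance and (1), $\int|f(g^{-1}x)|\,dg=\int|f(g^{-1})|\,dg=\int|f|\Delta^{-1}$ for every $x$. The integrand $1_E(x)|f(g^{-1}x)|$ vanishes off a product of $\sigma$-compact sets (we need $x\in E$ and $g\in E(\operatorname{supp}f)^{-1}$), so Tonelli's theorem applies and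
$$\int\Phi=D|E|\int|f|\Delta^{-1}\le D|K|\int|f|\Delta^{-1}<\infty .$$
So $\Phi$ is bounded and integrable, hence in $L^2(G)$, and $\|c_n\|_2\to0$ by dominated convergence.

**Step 3: a second smoothing.** We pass from $\|c_n\|_2\to0$ to $\|c_n\|\to0$. For $k\in C_c(G)$, $\lambda(k*f)=\lambda(k)\lambda(f)$, so Lemma 1(a) and (3) give
$$\|\lambda(f)\cdot u_n\|\le\|\lambda(f-k*f)\cdot u_n\|+\|\lambda(k)\cdot c_n\|\le\|f-k*f\|_2\,D|K|^{1/2}+\|k\|_2\|c_n\|_2 .$$
Letting $n\to\infty$ gives $\limsup_n\|\lambda(f)\cdot u_n\|\le\|f-k*f\|_2D|K|^{1/2}$ for every $k$. Let $k$ run through an approximate identity; then $\|f-k*f\|_2\to0$. $\square$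

**Proof of part 3.**

**Step 1: the lower estimate.** We split off the weak*-limit and apply Lemma 4 to what remains. We may assume $\varepsilon<\delta/2$, since otherwise the estimate is trivial. By part 1 pass to a subsequence with $u_n\to u\in A_K(G)$ weak*, and with $\|w_n\|\to c$, where $w_n=u_n-u$. From $\delta\le\|u_n-u_m\|\le\|w_n\|+\|w_m\|$ we get $c\ge\delta/2$. The sequence $(w_n)\subset A_K(G)$ is weak*-null, so it satisfies (5) by the proof of part 2. Discarding finitely many terms, $\inf_n\|w_n\|$ is positive and as close to $c$ as desired. Lemma 4 for $(w_n)$, with $v=u$ and a small parameter $\varepsilon'$, gives a subsequence with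
$$\Big\|\sum a_ku_{n_k}\Big\|=\Big\|\Big(\sum a_k\Big)u+\sum a_kw_{n_k}\Big\|\ge(1-\varepsilon')\inf_n\|w_n\|\sum|a_k|\ge\Big(\frac\delta2-\varepsilon\Big)\sum|a_k|.$$

**Step 2: optimality.** We produce unit vectors that are almost $2$-separated. Let $\dim A_K(G)=\infty$. Its unit ball is not norm compact, so there is a bounded sequence $(y_n)$ in $A_K(G)$ without norm-convergent subsequence. By part 1 we may assume $y_n\to y\in A_K(G)$ weak*. Then $\liminf\|y_n-y\|>0$, since otherwise a subsequence would converge in norm. So $z_n=(y_n-y)/\|y_n-y\|$, for large $n$, is a norm-one weak*-null sequence in $A_K(G)$. It satisfies (5), and by Lemma 4 with $v=0$ and parameter $\varepsilon/2$ it has a subsequence with $\|z_{n_k}-z_{n_l}\|\ge(1-\frac\varepsilon2)\cdot2=2-\varepsilon$ for $k\ne l$. Suppose part 3 held with $\kappa\delta$ in place of $\frac\delta2$. Apply it to this subsequence with $\delta=2-\varepsilon$ and a tolerance $\varepsilon'$, and take a single coefficient equal to $1$: this gives $1\ge\kappa(2-\varepsilon)-\varepsilon'$. Letting $\varepsilon',\varepsilon\to0$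 yields $\kappa\le\frac12$. $\blacksquare$

## Room to translate destroys the Schur property

The mechanism that broke $A(\mathbb R)$ and $A_{K_0}(G)$ is general. We say that $(x_n)$ eventually leaves every compact set if for each compact $E$ we have $x_n\notin E$ for all large $n$.

> **Theorem C (converse, sharpness).**
> 1. If a closed set $K$ contains $x_nV$ for all $n$ (or $Vx_n$ for all $n$), where $V\neq\emptyset$ is open and $(x_n)$ eventually leaves every compact set, then $A_K(G)$ fails the Schur property.
> 2. For $L\subseteq G$ closed and $C$ a compact neighborhood of $e$: $A_{LC}(G)$ has the Schur property iff $L$ is compact. In particular $A(G)$ has it iff $G$ is compact.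
> 3. If $G$ is not unimodular, there is a closed $K$ with $|K|<\infty$ for which $A_K(G)$ fails the Schur property. So both finiteness conditions are needed in Theorem A.

**Proof of part 1.** Since $(Vx_n)^{-1}=x_n^{-1}V^{-1}$, since $(x_n^{-1})$ also leaves every compact set, and since $u\mapsto\check u$ maps $A_K(G)$ isometrically onto $A_{K^{-1}}(G)$, it suffices to treat $x_nV\subseteq K$. Take $0\ne u=u_{\xi,\eta}\in A(G)$ with $\operatorname{supp}u\subseteq V$ and put
$$u_n(g)=u(x_n^{-1}g)=\langle\lambda(g)\xi,\lambda(x_n)\eta\rangle. \tag{8}$$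
Then $\operatorname{supp}u_n\subseteq x_nV\subseteq K$ and $\|u_n\|=\|u\|>0$. For $T\in VN(G)$,
$$\langle T,u_n\rangle=\langle T\xi,\lambda(x_n)\eta\rangle=\langle\lambda(x_n^{-1})T\xi,\eta\rangle=u_{T\xi,\eta}(x_n^{-1})\to0, \tag{9}$$
because $u_{T\xi,\eta}\in C_0(G)$. Functionals on $A_K(G)$ extend to $A(G)$ by Hahn–Banach, so $(u_n)$ is weakly null in $A_K(G)$ but not norm null. $\square$

**Proof of part 2.**

**Step 1: an observation on noncompact sets.** We show that *every noncompact closed $L\subseteq G$ contains a sequence that eventually leaves every compact set*. Let $V$ be a compact symmetric neighborhood of $e$. Finitely many compact sets $x_mVV$ cannot cover $L$, since $L$ would be a closed subset of a compact set. So we can choose inductively $x_n\in L\setminus\bigcup_{m<n}x_mVV$. The sets $x_nV$ are pairwise disjoint: $x_na=x_mb$ with $a,b\in V$, $m<n$, would give $x_n=x_mba^{-1}\in x_mVV$. They all have the same positive measure $|V|$. If a compact set $C'$ contained $x_n$ for infinitely many $n$, then the compact set $C'V$ would contain infinitely many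 of the $x_nV$ and have infinite measure, which is impossible.

**Step 2: the equivalence.** We apply Theorem A in one direction and part 1 in the other. The set $LC$ is closed, because $L$ is closed and $C$ is compact. If $L$ is compact, so is $LC$, and Theorem A applies. If $L$ is not compact, take $x_n\in L$ as in Step 1; then $x_n\operatorname{int}C\subseteq LC$ for all $n$, and part 1 applies. For the last statement take $L=G$. $\square$

**Proof of part 3.** We repeat the construction of $K_0$ in any nonunimodular group. Choose $h$ with $\Delta(h)<1$ and a compact $C$ with nonempty interior, and put $K=\bigcup_{n\ge1}Ch^n$. A compact set $E$ meets $Ch^n$ only if $h^n\in C^{-1}E$. Since $\Delta(h^n)=\Delta(h)^n\to0$ while $\Delta$ is bounded below by a positive constant on the compact set $C^{-1}E$, this happens for only finitely many $n$. So the family $(Ch^n)$ is locally finite and $K$ is closed. The same comparison of $\Delta(h^n)$ with the minimum of $\Delta$ on a nonempty compact set shows that $(h^n)$ eventually leaves every compact set. By (1), $|Ch^n|=\Delta(h)^n|C|$,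 so $|K|\le|C|\sum_n\Delta(h)^n<\infty$. Since $(\operatorname{int}C)h^n\subseteq K$ for all $n$, part 1 shows that $A_K(G)$ fails the Schur property. Passing to $K^{-1}$ shows that finiteness of $|K^{-1}|$ alone does not suffice either. $\blacksquare$

Theorems A and C do not classify the closed $K$ for which $A_K(G)$ is Schur; two-sided finiteness is sufficient but not necessary. If $K$ is closed with empty interior, then $A_K(G)=\{0\}$, because $\{u\ne0\}$ is an open subset of $K$. Such a $K$ can have infinite measure: in $\mathbb R$ take $\bigcup_{n\in\mathbb Z}(F+n)$ with $F\subset[0,1]$ a Cantor set of positive measure.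

## Multipliers that turn weak convergence into norm convergence

A **multiplier** of $A(G)$ is a function $w$ on $G$ with $wu\in A(G)$ for all $u\in A(G)$. If $y_n\to y$ and $wy_n\to z$ in $A(G)$, then both converge pointwise and $z=wy$, so by the closed graph theorem $M_w:u\mapsto wu$ is bounded. Its norm is the multiplier norm of $w$. For $w\in A(G)$ it is at most $\|w\|$, because $A(G)$ is a Banach algebra. The constant function $1$ is a multiplier, and it lies in $A(G)$ only when $G$ is compact, since $A(G)\subseteq C_0(G)$.

A multiplier is bounded and continuous. To see this, take $\|\xi\|=1$ and $x\in G$, and let $y$ be the translate $y(g)=u_{\xi,\xi}(x^{-1}g)$, so that $y(x)=1$ and $\|y\|\le1$. Then $|w(x)|=|(wy)(x)|\le\|wy\|\le\|M_w\|$, and $w=(wy)/y$ is continuous near $x$.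

> **Theorem D.** If $w$ is in the multiplier-norm closure of $A(G)$ (e.g. $w\in A(G)$), then $u\mapsto wu$ maps weakly null sequences of $A(G)$ to norm-null ones. Conversely, if a multiplier $w$ of $A(G)$ has this property, then $w\in C_0(G)$.

*Proof.*

**Step 1: compactly supported $w$.** Here Theorem A does the work. Let $w\in A(G)\cap C_c(G)$ and let $(u_n)$ be weakly null in $A(G)$. Since $M_w$ is bounded, $(wu_n)$ is weakly null, and it lies in $A_{\operatorname{supp}w}(G)$ with $\operatorname{supp}w$ compact. By Theorem A, $\|wu_n\|\to0$.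

**Step 2: passage to the closure.** We extend Step 1 by approximation. Since $A(G)\cap C_c(G)$ is dense in $A(G)$ and the multiplier norm is at most the $A(G)$-norm, $A(G)\cap C_c(G)$ is dense, in multiplier norm, in the multiplier-norm closure of $A(G)$. Let $w$ be in this closure and $(u_n)$ weakly null with $\|u_n\|\le D$. For $w'\in A(G)\cap C_c(G)$,
$$\|wu_n\|\le D\,\|M_w-M_{w'}\|+\|w'u_n\|,$$
so $\limsup_n\|wu_n\|\le D\|M_w-M_{w'}\|$, which can be made arbitrarily small.

**Step 3: the converse.** We test $w$ on translates. Let the multiplier $w$ have the stated property and suppose $w\notin C_0(G)$. Since $w$ is continuous, for some $\varepsilon>0$ the closed set $\{|w|\ge\varepsilon\}$ is not compact. By Step 1 in the proof of Theorem C(2) it contains a sequence $(x_n)$ that eventually leaves every compact set. Take $u\in A(G)$ with $u(e)=1$ and put $u_n(g)=u(x_n^{-1}g)$. The computation (8)–(9), which uses nothing about supports, shows that $(u_n)$ is weakly null. But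
$$\|wu_n\|\ge\|wu_n\|_\infty\ge|w(x_n)u_n(x_n)|=|w(x_n)|\ge\varepsilon,$$
so $(wu_n)$ is not norm null, a contradiction. $\blacksquare$
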